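\title{Graphs that attain the upper bound for the degree of asymmetry}

\begin{abstract}
The degree of asymmetry of a graph is the least number of edges that must be deleted or added to produce a graph with a non-identity automorphism. For graphs of order $n$ it is at most $\lfloor (n-1)/2\rfloor$, and it was conjectured that this bound is never attained for $n\ge 3$. We disprove the conjecture. If $n\ge 2^{16}$, $n\equiv 2\pmod 4$, and $n$ is the order of a symmetric conference matrix, then a random switching of that matrix gives a graph attaining the bound; this covers infinitely many $n$, among them $n=65538$. For $n\equiv 1$ and $n\equiv 0\pmod 4$ we show that only conference graphs, respectively conference graphs with one vertex deleted, can attain the bound, and we show by a randomized construction of conference graphs that it is attained for some $n$ in each of these classes. For $n\equiv 3\pmod 4$ the bound is never attained, but the next smaller value can be.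
\end{abstract}

\section{The problem and the results}\label{sec:intro}

All graphs are finite and undirected, without loops or multiple edges, and the \emph{order} of a graph is its number of vertices. A graph is \emph{symmetric} if some non-identity permutation of its vertices is an automorphism, and \emph{asymmetric} otherwise. For a set $F$ of unordered pairs of vertices of $G$, let $G\triangle F$ be the graph obtained by deleting the pairs of $F$ that are edges of $G$ and adding those that are not. The \emph{degree of asymmetry} of a graph $G$ of order $n\ge2$ is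
\[
A[G]=\min\{|F| : G\triangle F \text{ is symmetric}\},
\]
the distance from $G$ to the nearest symmetric graph on the same vertices; it is $0$ exactly when $G$ is symmetric. Put $A(n)=\max A[G]$, the maximum over graphs of order $n$.

The simplest symmetry to create is a transposition. For vertices $a\ne b$, say that a vertex $x\notin\{a,b\}$ \emph{distinguishes} $a$ and $b$ if it is adjacent to exactly one of them, and let $\Delta(a,b)$ be the number of such $x$. Changing the pair $\{x,b\}$ for every such $x$ makes $(a\,b)$ an automorphism, so
\begin{equation}\label{eq:transp}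
A[G]\le\min_{a\ne b}\Delta(a,b).
\end{equation}
A vertex $x$ distinguishes exactly the pairs consisting of a neighbor and a non-neighbor of $x$. Hence
\begin{equation}\label{eq:average}
\sum_{\{a,b\}}\Delta(a,b)=\sum_x \deg x\,(n-1-\deg x)\le n\,\frac{(n-1)^2}{4}=\binom n2\frac{n-1}{2},
\end{equation}
and some pair has $\Delta(a,b)\le (n-1)/2$. Therefore
\begin{equation}\label{eq:bound}
A(n)\le\Bigl\lfloor\frac{n-1}{2}\Bigr\rfloor=\begin{cases}\frac{n-1}{2}, & n \text{ odd},\\[2pt] \frac n2-1, & n\text{ even}.\end{cases}
\end{equation}
This bound is Theorem~1 of \cite{AG}. It is asymptotically sharp, $\lim_{n\to\infty}A(n)/n=1/2$, and \cite{AG} states that it is not attained when $n\equiv3\pmod4$. The same paper asks whether it is ever attained and guesses that it is not.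

\begin{quote}
\textbf{Conjecture} (\cite{AG}). \emph{For every $n\ge3$ there is no graph $G$ of order $n$ with $A[G]=\lfloor (n-1)/2\rfloor$.}
\end{quote}

The orders $1$ and $2$ are excluded for trivial reasons: the one-vertex graph cannot be made symmetric, and for $n=2$ every graph is symmetric and the bound is $0$.

The guess is a natural one. A graph attaining \eqref{eq:bound} must satisfy two demands that pull in opposite directions. Every pair must have $\Delta(a,b)\ge\lfloor(n-1)/2\rfloor$, while by \eqref{eq:average} the average of $\Delta$ is at most $(n-1)/2$; this forces an almost perfectly regular structure. At the same time the graph must be far from admitting any automorphism at all, and the familiar graphs with such regular structure, such as the pentagon and the other Paley graphs, have many automorphisms. For $n=3,4,5$ the first demand already forces symmetry or is impossible (Remark~\ref{rem:small}). Nevertheless, the conjecture is false.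

To state the results we encode a graph by its \emph{Seidel matrix} $S$, with entry $-1$ for adjacent pairs, $+1$ for non-adjacent pairs and $0$ on the diagonal. For $a\ne b$ the sum $(S^2)_{ab}=\sum_{x\ne a,b}S_{ax}S_{bx}$ has $n-2$ terms $\pm1$, and a term is $-1$ exactly when $x$ distinguishes $a$ and $b$. So
\begin{equation}\label{eq:rho}
(S^2)_{ab}=n-2-2\Delta(a,b)\qquad(a\ne b),
\end{equation}
and large values of $\Delta$ mean that the rows of $S$ are nearly orthogonal. Throughout, $I$ is an identity matrix, $J$ an all-one matrix and $\mathbf 1$ an all-one vector, of the size given by the context. A \emph{symmetric conference matrix} of order $n$ is a symmetric matrix $C=(c_{ij})$ with zero diagonal, off-diagonal entries $\pm1$ and $C^2=(n-1)I$. A \emph{conference graph} of order $N$ is a graph whose Seidel matrix $K$ satisfies $K^2=NI-J$ and $K\mathbf 1=0$.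

\begin{theorem}\label{thm:two}
Let $n=4t+2\ge2^{16}$ and let $C$ be a symmetric conference matrix of order $n$. For $d\in\{\pm1\}^n$ let $G_d$ be the graph on $\{1,\dots,n\}$ in which $i$ and $j$ are adjacent if and only if $d_id_jc_{ij}=-1$. For uniformly random $d$, we have $A[G_d]=\frac n2-1$ with positive probability, and this probability tends to $1$ as $n\to\infty$. Hence $A(n)=\frac n2-1$.
\end{theorem}

For every prime power $q\equiv1\pmod4$ there is a symmetric conference matrix of order $q+1$ (Paley \cite{Paley}; see Section~\ref{sec:conf}). So the bound is attained for all $n=q+1\ge2^{16}$ of this form, which disproves the conjecture for infinitely many $n$. Since $65537$ is prime, $A(65538)=32768$.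

In the other residue classes the extremal graphs are much more constrained.

\begin{theorem}\label{thm:nec}
Let $G$ be a graph of order $n\ge3$.
\begin{enumerate}
\item[(a)] If $n$ is odd and $A[G]=\frac{n-1}{2}$, then $n\equiv1\pmod4$, $G$ is a conference graph, and $n$ is a sum of two squares.
\item[(b)] If $n\equiv0\pmod4$ and $A[G]=\frac n2-1$, then $G$ is a conference graph of order $n+1$ with one vertex deleted, and $n+1$ is a sum of two squares.
\end{enumerate}
So the bound \eqref{eq:bound} is not attained for $n\equiv3\pmod4$, for $n=21,33,57,\dots$, or for $n=20,32,56,\dots$.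
\end{theorem}

\begin{theorem}\label{thm:other}
Let $q\equiv3\pmod4$ be a prime power such that $p=q+2\ge10^4$ and a conference graph of order $p$ exists (for example, $p$ a prime power). Let $N=pq^2\equiv1\pmod4$. Then
\[
A(N)=\frac{N-1}{2},\qquad A(N-1)=\frac{N-1}{2}-1,\qquad A(N-2)=\frac{(N-2)-3}{2}.
\]
\end{theorem}

Thus the bound is attained for $n=N\equiv1$ and $n=N-1\equiv0\pmod4$, and for $n=N-2\equiv3\pmod4$ the value $\frac{n-3}{2}$ is the largest that Theorem~\ref{thm:nec} does not exclude. The twin primes $q=10007\equiv3\pmod4$ and $p=10009$ give an example. We do not prove that the bound is attained for infinitely many $n\equiv0$ or $1\pmod4$, and we do not determine exactly for which $n$ it is attained.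

Theorems~\ref{thm:two} and~\ref{thm:other} are proved by one scheme. We take a large family of graphs in which all values of $\Delta$ are as large as required, and choose a member at random. Permutations that move few vertices are expensive to turn into automorphisms in every member of the family (Section~\ref{sec:cost}). A fixed permutation that moves many vertices is unlikely to be close to an automorphism of the random member, but this probability is far larger than $1/n!$, so a union bound over all permutations fails. The remedy is that a permutation close to an automorphism is determined by $O(\log n)$ of its values (Section~\ref{sec:cert}), which leaves only $n^{O(\log n)}$ candidates. For $n\equiv2\pmod4$ the family is the set of graphs $G_d$ (Section~\ref{sec:switch}). For the other classes, Theorem~\ref{thm:nec}, proved in Section~\ref{sec:nec}, shows that a family of conference graphs is needed; it is built in Section~\ref{sec:family} and used in Section~\ref{sec:random}.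

\section{Conference graphs and Paley matrices}\label{sec:conf}

\begin{lemma}\label{lem:confgraph}
Let $K$ be the Seidel matrix of a conference graph of order $N$. Then $N=4t+1$ for an integer $t$. For all vertices $a\ne b$, exactly $2t$ vertices $x$ have $K_{ax}K_{bx}=-1$ and exactly $2t-1$ have $K_{ax}K_{bx}=+1$; in particular $\Delta(a,b)=2t$. Moreover,
\[
C=\begin{pmatrix}0&\mathbf 1^T\\ \mathbf 1&K\end{pmatrix}
\]
is a symmetric conference matrix of order $N+1$.
\end{lemma}

\begin{proof}
The entry of $K\mathbf 1$ at $a$ is $N-1-2\deg a$, so every degree is $(N-1)/2$ and $N$ is odd. The degree sum $N(N-1)/2$ is even, so $(N-1)/2$ is even. By \eqref{eq:rho}, $-1=N-2-2\Delta(a,b)$, so $\Delta(a,b)=2t$, and the remaining $N-2-2t=2t-1$ terms are $+1$. Finally, $C^2$ has diagonal blocks $\mathbf 1^T\mathbf 1=N$ and $J+K^2=NI$, and off-diagonal block $K\mathbf 1=0$.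
\end{proof}

Let $q$ be an odd prime power and let $\chi$ be the quadratic character of $\mathbb F_q$: $\chi(0)=0$, and $\chi(x)=1$ or $-1$ according as $x\ne0$ is a square or not. It is multiplicative, $\sum_x\chi(x)=0$, and $\chi(-1)=1$ exactly when $q\equiv1\pmod4$. Let $Q=(\chi(a-b))_{a,b\in\mathbb F_q}$.

\begin{lemma}\label{lem:paley}
We have $QJ=JQ=0$ and $QQ^T=Q^TQ=qI-J$. The matrix $Q$ is symmetric if $q\equiv1\pmod4$ and skew-symmetric if $q\equiv3\pmod4$.
\end{lemma}

\begin{proof}
Each row and column of $Q$ lists all values of $\chi$, so it sums to $0$ and has $q-1$ nonzero entries. Also $Q^T=\chi(-1)Q$, which gives the last claim and $QQ^T=Q^TQ$. For $a\ne b$ and $c=b-a$,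
\[
(QQ^T)_{ab}=\sum_{x}\chi(x)\chi(x+c)=\sum_{x\ne0}\chi(1+c/x)=-\chi(1)=-1,
\]
because $1+c/x$ runs through $\mathbb F_q\setminus\{1\}$.
\end{proof}

For $q\equiv1\pmod4$, both $Q$ and $-Q$ are therefore Seidel matrices of conference graphs of order $q$; the graph with Seidel matrix $-Q$ is the Paley graph, in which $a,b$ are adjacent when $a-b$ is a nonzero square. Bordering $Q$ as in Lemma~\ref{lem:confgraph} gives Paley's symmetric conference matrix of order $q+1$. These graphs have every $\Delta$ equal to the bound \eqref{eq:bound}, but the translation $x\mapsto x+1$ is an automorphism, so their degree of asymmetry is $0$.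

\section{What equality forces: proof of Theorem~\ref{thm:nec}}\label{sec:nec}

Only \eqref{eq:transp} is used: the hypothesis gives $\Delta(a,b)\ge\lfloor(n-1)/2\rfloor$ for all $a\ne b$. Let $S$ be the Seidel matrix of $G$ and put $\rho_{ab}=(S^2)_{ab}$; the diagonal entries of $S^2$ are $n-1$.

\subsection*{Odd order}
All $\Delta(a,b)$ are at least $\frac{n-1}{2}$, so equality holds throughout \eqref{eq:average}: every $\Delta(a,b)$ and every degree equals $\frac{n-1}{2}$. The entries of $S\mathbf 1$ are $n-1-2\deg a=0$, and $\rho_{ab}=-1$ by \eqref{eq:rho}. Thus $S^2=nI-J$, the graph $G$ is a conference graph, and $n\equiv1\pmod4$ by Lemma~\ref{lem:confgraph}.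

\subsection*{Order divisible by four}
Let $n=4t$, so $\Delta(a,b)\ge2t-1$. Now \eqref{eq:average} leaves some room, and parity removes it. The symmetric difference of the neighborhoods of $a$ and $b$ has size congruent to $\deg a+\deg b$ modulo $2$, and it contains both or neither of $a,b$; hence $\Delta(a,b)\equiv\deg a+\deg b\pmod2$. If $\deg a\equiv\deg b\pmod 2$, then $\Delta(a,b)$ is even, so $\Delta(a,b)\ge2t$ and $\rho_{ab}\le-2$; otherwise $\rho_{ab}\le0$. Let $u$ and $v$ be the numbers of vertices of even and of odd degree. The entries $n-1-2\deg a$ of $h=S\mathbf 1$ are odd, so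
\[
n\le\|h\|^2=\mathbf 1^TS^2\mathbf 1\le n(n-1)-2\bigl(u(u-1)+v(v-1)\bigr)=n^2+n-2(u^2+v^2)\le n,
\]
where the last step uses $2(u^2+v^2)\ge(u+v)^2=n^2$. Equality holds everywhere: $u=v=2t$, $\rho_{ab}=-2$ within a parity class and $\rho_{ab}=0$ between the classes, and $h$ has entries $\pm1$. Since $h_a=-1$ means $\deg a=2t$ and $h_a=1$ means $\deg a=2t-1$, the vector $h$ is $-1$ on the even class and $+1$ on the odd class. Comparing entries,
\[
S^2=(n+1)I-J-hh^T,\qquad h^T\mathbf 1=0,\qquad\text{and so}\qquad Sh=S^2\mathbf 1=(n+1)\mathbf 1-n\mathbf 1=\mathbf 1 .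
\]
The term $hh^T$ is the contribution of a missing vertex. Add a vertex $\infty$ with Seidel entries $\tilde S_{\infty a}=-h_a$. In the enlarged matrix $\tilde S$, rows $a\ne b$ have inner product $\rho_{ab}+h_ah_b=-1$, and rows $\infty$ and $a$ have inner product $-(Sh)_a=-1$. Row $a$ sums to $h_a-h_a=0$, and row $\infty$ sums to $-h^T\mathbf 1=0$. So $\tilde S^2=(n+1)I-J$ and $\tilde S\mathbf 1=0$, and $G$ is a conference graph of order $n+1$ with the vertex $\infty$ deleted.

\subsection*{Sums of two squares}
It remains to show that the order $v$ of a conference graph is a sum of two squares. Call rational symmetric matrices $B,B'$ \emph{congruent}, $B\cong B'$, if $B'=PBP^T$ for an invertible rational matrix $P$. We use three textbook facts. Witt's cancellation theorem: if $B_0$ is nonsingular and $B_0\oplus B\cong B_0\oplus B'$, then $B\cong B'$. Every positive integer is a sum of four squares. A positive integer is a sum of two squares if and only if every prime $\equiv3\pmod4$ divides it to an even power.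

By Lemma~\ref{lem:confgraph}, $v+1=4r+2$ for some $r$, and there is an integer matrix $C$ with $CC^T=vI_{4r+2}$; so $vI_{4r+2}\cong I_{4r+2}$. Write $v=\alpha^2+\beta^2+\gamma^2+\eta^2$. The matrix of quaternion multiplication
\[
M=\begin{pmatrix}\alpha&-\beta&-\gamma&-\eta\\ \beta&\alpha&-\eta&\gamma\\ \gamma&\eta&\alpha&-\beta\\ \eta&-\gamma&\beta&\alpha\end{pmatrix}
\]
has $MM^T=vI_4$, so $vI_{4r}\cong I_{4r}$. Then $I_{4r}\oplus vI_2\cong vI_{4r+2}\cong I_{4r}\oplus I_2$, and cancellation gives $vI_2=PP^T$ for a rational matrix $P$. The first row of $P$ writes $v$ as a sum of two rational squares, so $vc^2$ is a sum of two integer squares for some integer $c\ge1$. Each prime has the same parity of exponent in $v$ as in $vc^2$, so $v$ is a sum of two integer squares. The numbers $21=3\cdot7$, $33=3\cdot11$, $57=3\cdot19$ are not. This proves Theorem~\ref{thm:nec}. \qed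

\begin{remark}\label{rem:small}
The conjecture holds for $n=3,4,5$. For $n=3$ this is part (a). A conference graph of order $5$ is $2$-regular, hence a pentagon, and deleting a vertex leaves a path on four vertices; both graphs are symmetric.
\end{remark}

\begin{remark}
For $n=4t+2$ the parity argument points the other way. The condition $\Delta\ge2t$ gives $\rho_{ab}\le0$ within a parity class and $\rho_{ab}\le-2$ between the classes, hence only $n\le n(n-1)-4uv$. When all degrees have the same parity this places no restriction on them. The graphs $G_d$ of Theorem~\ref{thm:two} use this freedom.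
\end{remark}

\section{The cost of a given automorphism}\label{sec:cost}

A permutation \emph{moves} the points it does not fix. The first lemma says that if all $\Delta$ are large, then no permutation moving few points is cheaper than a transposition. The reason is that an automorphism forces each fixed vertex to see each cycle uniformly.

\begin{lemma}\label{lem:small}
Suppose that $\Delta(a,b)\ge\delta$ for all vertices $a\ne b$ of $G$, and that $\pi\ne\mathrm{id}$ is an automorphism of $G\triangle F$ moving $k\le(\delta+3)/2$ vertices. Then $|F|\ge\delta$.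
\end{lemma}

\begin{proof}
Let $x$ be fixed by $\pi$ and let $O$ be a cycle of $\pi$ of length at least $2$. In $G\triangle F$ the vertex $x$ is adjacent to all of $O$ or to none of it. So if $x$ distinguishes two points of $O$ in $G$, then $F$ contains a pair $\{x,y\}$ with $y\in O$. Such a pair determines $x$ and $O$, so $|F|$ is at least the number $m$ of couples $(x,O)$ with this property.

\emph{At least two nontrivial cycles.} Take two points in a nontrivial cycle. At least $\delta$ vertices distinguish them, and at most $k-2$ of these are moved. Doing this for two different cycles gives $m\ge2(\delta-k+2)\ge\delta$, because $2k-4\le\delta$.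

\emph{One nontrivial cycle, $k=2$.} All vertices distinguishing its two points are fixed, so $m\ge\delta$.

\emph{One nontrivial cycle, $k\ge3$.} A single pair would give only $\delta-k+2$, so we use three points $a,b,c$ of the cycle. Each $x\notin\{a,b,c\}$ distinguishes either none or two of the three pairs, and each of $a,b,c$ can distinguish only the pair formed by the other two. Since $\Delta(a,b)+\Delta(b,c)+\Delta(a,c)\ge3\delta$, at least $(3\delta-3)/2$ vertices outside $\{a,b,c\}$ distinguish some pair. At most $k-3$ of them are moved, so $m\ge(3\delta+3)/2-k\ge\delta$.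
\end{proof}

Some restriction on $k$ is necessary: the pentagon has $\delta=2$, and its reflections, which move four points, cost nothing. For permutations moving many points we use a cruder bound.

\begin{lemma}\label{lem:large}
If $\pi$ is an automorphism of $G\triangle F$, then at most $2|F|$ pairs $\{x,y\}$ have the property that exactly one of $\{x,y\}$, $\{\pi x,\pi y\}$ is an edge of $G$.
\end{lemma}

\begin{proof}
In $G\triangle F$ the pairs $\{x,y\}$ and $\{\pi x,\pi y\}$ have the same status, so for such a pair one of the two lies in $F$.
\end{proof}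

\section{Short certificates for near-automorphisms}\label{sec:cert}

If the rows of a sign matrix are nearly orthogonal, a point is identified by its entries at about $2\log_2n$ random base points. A permutation that nearly preserves the matrix is then determined by the images of the base points, apart from the few points where it makes an error against a base point, and these can be listed. For Theorem~\ref{thm:two} we need this for permutations that preserve the matrix only up to signs attached to the points, for Theorem~\ref{thm:other} without signs, so we treat both cases at once.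

Let $Y$ be a set of $n\ge2$ points, let $M$ be a symmetric matrix on $Y$ with zero diagonal and off-diagonal entries $\pm1$, and let $E$ be one of the groups $\{1\}$, $\{1,-1\}$. For a permutation $\pi$ of $Y$ and $e\in E^Y$ put
\[
\beta_M(\pi,e)=\#\bigl\{\{x,y\}: x\ne y,\ e_xe_yM(x,y)\ne M(\pi x,\pi y)\bigr\},
\]
and call the pairs counted here \emph{bad}. A sequence $(b_1',\dots,b_L')\in Y^L$ is \emph{separating} if there are no $y\ne y'$ in $Y$ and $\eta\in E$ with $M(b_s',y)M(b_s',y')=\eta$ for all $s$.

\begin{definition}
A \emph{certificate} of length $L$ consists of sequences $(b_s),(b_s')\in Y^L$, signs $(\eta_s)\in E^L$, and a list $\psi$ of $4L-1$ elements of $Y\times Y$. Let $D$ be the set of the points $b_s$ and the first coordinates of the elements of $\psi$. The certificate \emph{certifies} the permutation $\pi$ of $Y$ if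
\begin{enumerate}
\item[(i)] $(b'_s)$ is separating;
\item[(ii)] $\pi b_s=b_s'$ for all $s$, and $\pi x=y$ for all $(x,y)$ in $\psi$;
\item[(iii)] for each $x\in Y\setminus D$ there is $\epsilon_x\in E$ with $M(b_s',\pi x)=\epsilon_x\eta_sM(b_s,x)$ for all $s$.
\end{enumerate}
\end{definition}

\begin{lemma}\label{lem:cert}
\begin{enumerate}
\item[(a)] There are $|E|^Ln^{10L-2}$ certificates of length $L$.
\item[(b)] A certificate certifies at most one permutation. Whether it certifies one, and which, depends only on the rows of $M$ indexed by the points $b_s$ and $b_s'$.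
\item[(c)] Suppose that $2^L\ge|E|n^2$ and that for all $y\ne y'$ and $\eta\in E$ at most $n/2$ points $b$ satisfy $M(b,y)M(b,y')=\eta$. If $\beta_M(\pi,e)<n$ for some $e\in E^Y$, then some certificate of length $L$ certifies $\pi$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The number is $n^{2L}\cdot|E|^L\cdot n^{2(4L-1)}$.

(b) Let $\pi$ and $\pi'$ be certified, with signs $\epsilon_x$ and $\epsilon_x'$ in (iii). They agree on $D$ by (ii). For $x\notin D$ we have $M(b_s,x)=\pm1$ for all $s$, so (iii) gives $M(b_s',\pi x)M(b_s',\pi'x)=\epsilon_x\epsilon_x'\in E$ for all $s$, and (i) forces $\pi x=\pi'x$. Conditions (i)--(iii) involve $M$ only through the stated rows.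

(c) Choose $b_1',\dots,b_L'$ independently and uniformly from $Y$, and put $b_s=\pi^{-1}b_s'$. For given $y\ne y'$ and $\eta$, the probability that $M(b_s',y)M(b_s',y')=\eta$ for all $s$ is at most $2^{-L}$. So $(b_s')$ fails to be separating with probability at most $|E|\binom n2 2^{-L}<\frac12$. Let $Z$ be the sum over $s$ of the number of bad pairs containing $b_s$. Each $b_s$ is uniform and each bad pair has two points, so $\mathbb E Z=2L\beta_M(\pi,e)/n<2L$, and Markov's inequality gives $\mathbb P(Z\ge4L)<\frac12$. Hence some separating sequence has $Z\le4L-1$. Fix it, and let $X$ be the set of points that form a bad pair with some $b_s$; then $|X|\le4L-1$. Let $\psi$ list the pairs $(x,\pi x)$ for $x\in X$, padded with copies of $(b_1,b_1')$, and let $\eta_s=e_{b_s}$. For $x\notin D$ no pair $\{b_s,x\}$ is bad, so (iii) holds with $\epsilon_x=e_x$.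
\end{proof}

\section{Random switching: proof of Theorem~\ref{thm:two}}\label{sec:switch}

The Seidel matrix of $G_d$ is $(d_id_jc_{ij})$; passing from $C$ to this matrix is called \emph{switching}. Switching keeps the rows orthogonal. Indeed, for $a\ne b$ the sum $\sum_{x\ne a,b}c_{ax}c_{bx}=0$ has $4t$ terms, so each sign occurs $2t$ times, and $x$ distinguishes $a,b$ in $G_d$ exactly when $c_{ax}c_{bx}=-d_ad_b$. Thus
\begin{equation}\label{eq:delta2t}
\Delta(a,b)=2t=\tfrac n2-1\quad\text{for all }a\ne b\text{ and all }d,
\end{equation}
and $A[G_d]\le2t$ by \eqref{eq:transp}. Write $\beta(\pi,e)=\beta_C(\pi,e)$ with $E=\{1,-1\}$. For a permutation $\pi$ let $d^\pi\in\{\pm1\}^n$ be given by $d^\pi_i=d_id_{\pi(i)}$. The pairs $\{i,j\}$ and $\{\pi i,\pi j\}$ have different status in $G_d$ exactly when $d_i^\pi d_j^\pi c_{ij}\ne c_{\pi(i)\pi(j)}$, so the number of such pairs is $\beta(\pi,d^\pi)$.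

\begin{example}\label{ex:six}
Let $C$ be Paley's matrix of order $6$ on $\{\infty\}\cup\mathbb F_5$, where $\chi(\pm1)=1$ and $\chi(\pm2)=-1$. For $d=\mathbf 1$ the graph is the pentagon $0,2,4,1,3$ together with the isolated vertex $\infty$, and the rotation $\rho$ (fix $\infty$, send $x$ to $x+1$) is an automorphism. Since $c_{\rho(i)\rho(j)}=c_{ij}$, a pair is bad for $(\rho,e)$ exactly when $e_i\ne e_j$; so $\beta(\rho,e)=a(6-a)$, where $a$ is the number of entries $-1$ of $e$. To make $\rho$ an automorphism of $G_d$ with at most one change requires $\beta(\rho,d^\rho)\le2$ by Lemma~\ref{lem:large}, hence $a\in\{0,6\}$, and $a=0$ because $d^\rho_\infty=1$. This means that $d$ is constant on $\mathbb F_5$, which holds for only $4$ of the $64$ vectors $d$.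

Now let $d_0=-1$ and all other $d_i=1$. Then $G_d$ is the triangle $0,1,4$ with pendant edges $0\infty$, $13$, $42$. Here $d^\rho$ is $-1$ at $0$ and $4$, so $\beta(\rho,d^\rho)=8$, and restoring $\rho$ costs at least $4$ changes, more than a transposition. But this graph has the automorphism $\pi=(0\,1\,4)(\infty\,3\,2)$, which does not preserve $C$, since it moves the vertex $\infty$ that is isolated when $d=\mathbf 1$. It preserves $C$ up to signs: $\beta(\pi,e)=0$ for $e=d^\pi$, which is $-1$ at $0$ and $4$.
\end{example}

The example shows the shape of the proof. Each permutation is dangerous only for a small fraction of the vectors $d$, and the dangerous permutations are those that nearly preserve $C$ up to signs. For large $n$ the fraction is exponentially small and the number of such permutations is only $2^{O(\log^2n)}$.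

Suppose that $A[G_d]\le2t-1$, and take $F$ with $|F|\le2t-1$ and an automorphism $\pi\ne\mathrm{id}$ of $G_d\triangle F$. By \eqref{eq:delta2t} and Lemma~\ref{lem:small} with $\delta=2t$, the permutation $\pi$ moves more than $t+\frac32$ points, and Lemma~\ref{lem:large} bounds $\beta$:
\begin{equation}\label{eq:danger}
\pi\text{ moves }k\ge t+2=\tfrac{n+6}{4}\text{ points},\qquad \beta(\pi,d^\pi)\le4t-2=n-4 .
\end{equation}
We bound the probability that such a $\pi$ exists in three steps.

\medskip\noindent\textbf{Step 1.} \emph{For fixed $\pi$, at most $2(n+1)$ vectors $e$ satisfy $\beta(\pi,e)\le n-4$.} Let $e$ and $e'$ both satisfy this. A pair with $e_ie_j\ne e_i'e_j'$ is bad for exactly one of $e,e'$, so there are at most $2n-8$ such pairs. They are the pairs joining $\{i:e_i=e_i'\}$ to its complement, so their number is $a(n-a)$, where $a$ is the size of this set. Since $a(n-a)\ge2(n-2)>2n-8$ for $2\le a\le n-2$, we have $\min(a,n-a)\le1$. So $e'$ is $\pm e$, or $\pm e$ with one coordinate flipped.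

\medskip\noindent\textbf{Step 2.} \emph{If $\pi$ moves $k$ points and $e$ is fixed, then $\mathbb P(d^\pi=e)\le2^{-k/2}$.} The equations $d_{\pi(i)}=e_id_i$ determine $d$ on a cycle of $\pi$ from its value at one point. If $\pi$ has $z$ nontrivial cycles, it has $z+n-k$ cycles in all, so the probability is at most $2^{z+n-k}/2^n=2^{-(k-z)}$, and $z\le k/2$. This is where the lower bound on $k$ in \eqref{eq:danger} is needed.

\medskip\noindent\textbf{Step 3.} \emph{Let $\Phi$ be the set of $\pi$ for which some $e$ has $\beta(\pi,e)\le n-4$, and let $\ell=\log_2n$. Then $\log_2|\Phi|\le20\ell^2+20\ell+2$.} Apply Lemma~\ref{lem:cert} with $M=C$, $E=\{1,-1\}$ and $L=\lceil2\ell\rceil+1$, so that $2^L\ge2n^2$. For $y\ne y'$ each sign occurs as $c_{by}c_{by'}$ for $2t<n/2$ points $b$. So every $\pi\in\Phi$ has a certificate, different permutations have different certificates, and $|\Phi|\le2^Ln^{10L-2}$. With $L\le2\ell+2$ we get $\log_2|\Phi|\le(20\ell+18)\ell+2\ell+2$.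

\medskip
The set $\Phi$ does not depend on $d$. Summing over $\pi\in\Phi$ moving at least $\frac{n+6}{4}$ points and over the vectors $e$ of Step~1, and using $2(n+1)\le4n$, we obtain
\[
\mathbb P\bigl(A[G_d]\le2t-1\bigr)\le|\Phi|\cdot2(n+1)\cdot2^{-(n+6)/8}\le2^{\,20\ell^2+21\ell+4-n/8}.
\]
The functions $\ell^2/2^\ell$, $\ell/2^\ell$ and $1/2^\ell$ decrease for $\ell\ge3$, so for $\ell\ge16$
\[
\frac{20\ell^2+21\ell+4}{n}\le\frac{20\cdot16^2+21\cdot16+4}{2^{16}}=\frac{5460}{65536}<\frac1{12}.
\]
The exponent is therefore below $-n/24$: the probability is less than $1$ and tends to $0$. This estimate is the only place where $n\ge2^{16}$ is used. Whenever $A[G_d]\ge2t$ we have $A[G_d]=2t=\frac n2-1$, and \eqref{eq:bound} gives $A(n)=\frac n2-1$. \qed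

\section{A family of conference graphs with many free choices}\label{sec:family}

For $N=4t+1$, Theorem~\ref{thm:nec} allows only conference graphs, and switching is no longer available: by Lemma~\ref{lem:confgraph}, switching a conference graph lowers $\Delta(a,b)$ from $2t$ to $2t-1$ whenever $d_ad_b=-1$. The randomness has to be built into the graph. We construct $K$ as a $p\times p$ array of blocks, following the sign pattern of a smaller conference graph. Each diagonal block lives on an affine plane, each other block is assigned its own parallel class of lines, and the entries between two blocks depend only on lines. Lines of different classes meet in exactly one point, so different off-diagonal blocks interact only through their row and column sums, and the lines may be relabeled independently for every pair of blocks.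

Let $q\equiv3\pmod4$ be a prime power, $p=q+2$, and $[p]=\{1,\dots,p\}$. There are four ingredients.

\emph{The matrix $S$} is the Seidel matrix of a conference graph on $[p]$: $S^2=pI-J$ and $S\mathbf 1=0$.

\emph{The matrix $T$} is a skew-symmetric matrix on $[p]$ with zero diagonal, off-diagonal entries $\pm1$ and zero row sums (a regular tournament). Since $p$ is odd, we may take $T_{ij}=1$ if $j-i\in\{1,\dots,\frac{p-1}{2}\}$ modulo $p$, and $T_{ij}=-1$ for the other $j\ne i$.

\emph{The matrix $H=I+Q$}, with $Q$ as in Lemma~\ref{lem:paley}, has entries $\pm1$ and all row and column sums $1$. Since $Q^T=-Q$,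
\begin{equation}\label{eq:H}
HH^T=H^TH=I+QQ^T=(q+1)I-J .
\end{equation}
This is where $q\equiv3\pmod4$ is used; for symmetric $Q$ an extra term $2Q$ would appear.

\emph{The planes.} The affine plane over $\mathbb F_q$ has $q^2$ points; its lines, of $q$ points each, fall into $q+1$ parallel classes, each a partition of the points into $q$ lines. Two distinct points lie on exactly one line, and two lines of different classes meet in exactly one point. For $i\in[p]$ let $X_i$ be a copy of this plane whose $q+1=p-1$ classes are indexed by $[p]\setminus\{i\}$; this is why $p=q+2$. Let $\ell_{ij}:X_i\to\mathbb F_q$ be a map whose fibers are the lines of class $j$, let $P_{ij}$ be the $X_i\times\mathbb F_q$ matrix with entry $1$ at $(x,\ell_{ij}(x))$ and $0$ elsewhere, and let $L_{ij}=P_{ij}P_{ij}^T$, whose $(x,x')$ entry is $1$ if $\ell_{ij}(x)=\ell_{ij}(x')$ and $0$ otherwise. The properties of the plane read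
\begin{equation}\label{eq:plane}
P_{ij}^TP_{ij}=qI,\qquad P_{ij}^TP_{ik}=J\ \ (j\ne k),\qquad \sum_{j\ne i}L_{ij}=J+qI,
\end{equation}
and $P_{ij}J=J$, since each row of $P_{ij}$ contains a single $1$.

Choose arbitrary permutations $\sigma_{ij}$ of $\mathbb F_q$ for $i<j$. Put $H_{ij}(u,v)=H(\sigma_{ij}u,v)$ and $H_{ji}=H_{ij}^T$ for $i<j$. Permuting rows preserves the properties of $H$, so for all $i\ne j$ we have $H_{ij}H_{ij}^T=(q+1)I-J$ and $H_{ij}J=JH_{ij}=J$. On the $N=pq^2$ points of $\bigcup_iX_i$ define $K$ by its blocks
\[
K_{ii}=\sum_{j\ne i}T_{ij}L_{ij},\qquad K_{ij}=S_{ij}P_{ij}H_{ij}P_{ji}^T\quad(i\ne j).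
\]
Explicitly, $K(x,x)=\sum_jT_{ij}=0$; for $x\ne x'$ in $X_i$, $K(x,x')=T_{ij}$, where $j$ is the class of the line through $x$ and $x'$; and
\begin{equation}\label{eq:Kentry}
K(x,y)=K(y,x)=S_{ij}\,H\bigl(\sigma_{ij}\ell_{ij}(x),\,\ell_{ji}(y)\bigr)\qquad(x\in X_i,\ y\in X_j,\ i<j).
\end{equation}
So $K$ is the Seidel matrix of a graph $\Gamma$.

\begin{example}
The smallest case is $q=3$, $p=5$, $N=45$. Here $S$ is the Seidel matrix of the pentagon and
\[
H=\begin{pmatrix}1&-1&1\\1&1&-1\\-1&1&1\end{pmatrix}.
\]
Each row of $T$ has two entries $-1$, so in $X_i$ two points are adjacent when they lie on a line of one of two classes; these classes serve as coordinates, and $X_i$ carries the $3\times3$ grid in which points in a common row or column are adjacent. If $S_{ij}=1$, the entries $-1$ of $H_{ij}$ match three parallel lines of $X_i$ with three parallel lines of $X_j$, and all points of matched lines are joined; if $S_{ij}=-1$, the unmatched lines are joined instead. The permutation $\sigma_{ij}$ makes this matching arbitrary.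
\end{example}

\begin{proposition}\label{prop:family}
For every choice of the permutations $\sigma_{ij}$, the graph $\Gamma$ is a conference graph of order $N=pq^2$.
\end{proposition}

\begin{proof}
We use \eqref{eq:plane} and the properties of $H_{ij}$ throughout. Since $P_{ij}^T\mathbf 1=q\mathbf 1$, we have $K_{ii}\mathbf 1=q\sum_jT_{ij}\mathbf 1=0$ and $K_{ij}\mathbf 1=qS_{ij}\mathbf 1$. Hence $K\mathbf 1=0$, because $S\mathbf 1=0$.

\emph{Diagonal blocks of $K^2$.} We have $L_{ij}^2=qL_{ij}$ and $L_{ij}L_{ik}=P_{ij}JP_{ik}^T=J$ for $j\ne k$, so
\[
K_{ii}^2=q\sum_jL_{ij}+\sum_{j\ne k}T_{ij}T_{ik}J=q(J+qI)+\Bigl(\Bigl(\sum_jT_{ij}\Bigr)^2-(q+1)\Bigr)J=q^2I-J .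
\]
For $j\ne i$,
\[
K_{ij}K_{ji}=P_{ij}H_{ij}\,(qI)\,H_{ij}^TP_{ij}^T=q(q+1)L_{ij}-qJ ,
\]
and the sum over the $q+1$ values of $j$ is $q(q+1)(J+qI)-q(q+1)J=q^2(q+1)I$. The block $(K^2)_{ii}$ is therefore $q^2(q+2)I-J=NI-J$.

\emph{Off-diagonal blocks of $K^2$.} Let $i\ne j$. For $k\ne i,j$,
\[
K_{ik}K_{kj}=S_{ik}S_{kj}\,P_{ik}H_{ik}\,(P_{ki}^TP_{kj})\,H_{kj}P_{jk}^T=S_{ik}S_{kj}J,
\]
and these terms add up to $(S^2)_{ij}J=-J$. The two remaining terms must cancel, and this is the role of $T$. Using $\sum_{k\ne i,j}T_{ik}=-T_{ij}$,
\[
K_{ii}K_{ij}=S_{ij}\sum_{k\ne i}T_{ik}P_{ik}(P_{ik}^TP_{ij})H_{ij}P_{ji}^T=qT_{ij}K_{ij}+S_{ij}\sum_{k\ne i,j}T_{ik}J=T_{ij}\,(qK_{ij}-S_{ij}J).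
\]
Exchanging $i$ and $j$ and transposing gives $K_{ij}K_{jj}=T_{ji}(qK_{ij}-S_{ij}J)$. Since $T_{ji}=-T_{ij}$, the two terms cancel, and $(K^2)_{ij}=-J$.
\end{proof}

\section{A random member of the family: proof of Theorem~\ref{thm:other}}\label{sec:random}

Now let $p\ge10^4$ and write $N=4t+1$. Fix $w\in\{0,1,2\}$ and a set $W$ of $w$ vertices, and put
\[
Y=\textstyle\bigcup_iX_i\setminus W,\qquad n=N-w,\qquad G=\Gamma-W,\qquad\delta=2t-w .
\]
The three values claimed in Theorem~\ref{thm:other} are $A(n)=\delta$ for $w=0,1,2$. The upper bound $A(n)\le\delta$ is \eqref{eq:bound} for $w=0,1$. For $w=2$ we have $n=4t-1\equiv3\pmod4$, the bound \eqref{eq:bound} is $2t-1$, and Theorem~\ref{thm:nec}(a) improves it to $2t-2$. It remains to show that $A[G]\ge\delta$ for some choice of the $\sigma_{ij}$.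

Choose the $\sigma_{ij}$ independently and uniformly. By Lemma~\ref{lem:confgraph} all $\Delta$ in $\Gamma$ equal $2t$, so all $\Delta$ in $G$ are at least $\delta$. For a permutation $\pi$ of $Y$ let $\beta(\pi)$ be the number of pairs $\{x,y\}\subset Y$ with $K(x,y)\ne K(\pi x,\pi y)$. If $A[G]\le\delta-1$, then by Lemmas~\ref{lem:small} and~\ref{lem:large} there is a permutation $\pi$ of $Y$ that moves $k>(\delta+3)/2\ge t+\frac12$ points and has $\beta(\pi)\le2(\delta-1)=N-3-2w$. Hence
\begin{equation}\label{eq:danger2}
\pi\text{ moves }k\ge t+1>N/4\text{ points},\qquad\beta(\pi)<n\le N .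
\end{equation}
Put $L=\lceil2\log_2N\rceil$. Since $N<p^3$, we have $L<6\log_2p+1$, and
\begin{equation}\label{eq:Lsmall}
2L+3<12\log_2p+5\le p/40;
\end{equation}
the last inequality holds at $p=10^4$, where $\log_2p<13.3$ and the left side is below $165$, and $(12\log_2p+5)/p$ is decreasing.

In contrast with Section~\ref{sec:switch}, the set of near-automorphisms now depends on the random choices. By Lemma~\ref{lem:cert}(b), however, the permutation certified by a given certificate is decided by the rows of $K$ at $2L$ points, and these involve only the $\sigma_{ij}$ touching at most $2L$ of the $p$ blocks. We expose those first, and use the remaining ones to show that the permutation is far from an automorphism. For concentration we use McDiarmid's bounded differences inequality \cite{McD}: if $\xi_1,\dots,\xi_m$ are independent and changing the $r$-th argument of $f$ changes $f$ by at most $c_r$, then for $\lambda>0$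
\[
\mathbb P\bigl(f(\xi_1,\dots,\xi_m)\le\mathbb Ef-\lambda\bigr)\le\exp\Bigl(-2\lambda^2\Big/\sum_rc_r^2\Bigr).
\]

\begin{lemma}\label{lem:far}
Let $R\subset[p]$ with $|R|\le2L$. Fix the values of all $\sigma_{ij}$ with $\{i,j\}\cap R\ne\emptyset$, and let the others be independent and uniform. Let $\pi$ be a fixed permutation of $Y$ moving at least $N/4$ points. Then $\mathbb P(\beta(\pi)\le N)\le e^{-p^2/3600}$.
\end{lemma}

\begin{proof}
We find many pairs $\{x,y\}$ for which $K(x,y)\ne K(\pi x,\pi y)$ has probability at least $\frac13$. The pairs to avoid are those for which $K(x,y)$ is not random and those for which the two entries could be tied to each other through the same permutation.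

\emph{Useful pairs.} Let $x\in X_i$ be moved by $\pi$, with $i\notin R$, and let $\pi x\in X_{i'}$. Define $j(x)=i'$ if $i'\ne i$; if $i'=i$, let $j(x)$ be the class of the line through $x$ and $\pi x$. Call $(x,y)$ \emph{useful} if $y\in Y\cap X_j$ with $j\notin R\cup\{i,j(x)\}$. There are at least $N/4-2Lq^2$ choices for $x$, and for each at least $n-(2L+2)q^2\ge(p-3-2L)q^2$ choices for $y$, since $n\ge N-2\ge(p-1)q^2$. By \eqref{eq:Lsmall} the number of useful ordered pairs is at least
\[
q^4\Bigl(\frac p4-2L\Bigr)(p-3-2L)\ge\frac9{40}\cdot\frac{39}{40}\,p^2q^4\ge\frac{N^2}{5},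
\]
and they involve at least $N^2/10$ unordered pairs.

\emph{Each useful pair has $K(x,y)\ne K(\pi x,\pi y)$ with probability at least $\frac13$.} Let $x\in X_i$, $y\in X_j$, $\pi x\in X_{i'}$, $\pi y\in X_{j'}$, and let $\sigma$ be the permutation belonging to $\{i,j\}$; it is uniform because $i,j\notin R$. By \eqref{eq:Kentry}, $K(x,y)=S_{ij}H(\sigma a,b)$, where $a$ is the label of the point in the block of smaller index and $b$ the label of the other point. Each column of $H$ sums to $1$, so it has $\frac{q+1}2$ entries $+1$ and $\frac{q-1}{2}$ entries $-1$; by \eqref{eq:H} two distinct columns have inner product $-1$, so they differ in $\frac{q+1}{2}$ places.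

Suppose first that $\{i',j'\}\ne\{i,j\}$. Condition on all permutations except $\sigma$. Then $K(\pi x,\pi y)$ is fixed and $\sigma a$ is uniform in $\mathbb F_q$, so the probability is at least $\frac{q-1}{2q}\ge\frac13$.

Suppose next that $\{i',j'\}=\{i,j\}$. The case $i'=j$ is excluded by $j\ne j(x)$, so $i'=i$, $j'=j$, and $j\ne j(x)$ means $\ell_{ij}(x)\ne\ell_{ij}(\pi x)$. Now $K(\pi x,\pi y)=S_{ij}H(\sigma a',b')$ with the labels $a',b'$ of the image points, and $a\ne a'$ or $b\ne b'$. If $a=a'$, then $b\ne b'$ and the probability is $\frac{q+1}{2q}>\frac12$. If $a\ne a'$, then $(\sigma a,\sigma a')$ is uniform over the $q(q-1)$ ordered pairs of distinct elements. Among all $(u,u')\in\mathbb F_q^2$, exactly $2\cdot\frac{q+1}2\cdot\frac{q-1}2=\frac{q^2-1}{2}$ have $H(u,b)\ne H(u',b')$, and at most $\frac{q+1}2$ of these have $u=u'$. The probability is at least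
\[
\frac{(q^2-1)-(q+1)}{2q(q-1)}=\frac12-\frac1{q^2-q}\ge\frac13 .
\]

\emph{Concentration.} It follows that $\mathbb E\beta(\pi)\ge N^2/30$. Changing one $\sigma_{ij}$ alters $K$ only on the $q^4$ pairs between $X_i$ and $X_j$, and it can affect a pair $\{x,y\}$ only if $\{x,y\}$ or $\{\pi x,\pi y\}$ is among them; so $\beta(\pi)$ changes by at most $2q^4$. There are at most $p^2/2$ free variables, so $\sum c_r^2\le\frac{p^2}{2}\cdot4q^8=2N^2q^4$. Take $\lambda=N^2/60$. Since $\mathbb E\beta(\pi)-\lambda\ge N^2/60>N$,
\[
\mathbb P(\beta(\pi)\le N)\le\exp\Bigl(-\frac{2\lambda^2}{2N^2q^4}\Bigr)=\exp\Bigl(-\frac{N^2}{3600\,q^4}\Bigr)=e^{-p^2/3600}.\qedhere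
\]
\end{proof}

We apply Lemma~\ref{lem:cert} with $M$ the restriction of $K$ to $Y$, $E=\{1\}$ and the above $L$. Its hypotheses hold for every choice of the $\sigma_{ij}$: we have $2^L\ge N^2\ge n^2$, and for $y\ne y'$ at most $2t-1<n/2$ points $b$ have $K(b,y)K(b,y')=1$, by Lemma~\ref{lem:confgraph} and $n\ge4t-1$. So if $A[G]\le\delta-1$, then by \eqref{eq:danger2} there is a certificate $\mathcal D$ for which the following event occurs: $\mathcal D$ certifies a permutation $\pi_{\mathcal D}$ that moves at least $N/4$ points and has $\beta(\pi_{\mathcal D})\le N$.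

Fix $\mathcal D$, and let $R$ be the set of indices $i$ such that $X_i$ contains some $b_s$ or $b_s'$; then $|R|\le2L$. The rows of $K$ at these points depend only on the $\sigma_{ij}$ with $\{i,j\}\cap R\ne\emptyset$. Condition on these. Then by Lemma~\ref{lem:cert}(b) it is decided whether $\pi_{\mathcal D}$ exists and which permutation it is, while the other $\sigma_{ij}$ remain independent and uniform. By Lemma~\ref{lem:far} the event for $\mathcal D$ has conditional probability, and hence probability, at most $e^{-p^2/3600}$. There are at most $N^{10L-2}$ certificates, so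
\[
\mathbb P\bigl(A[G]\le\delta-1\bigr)\le N^{10L-2}e^{-p^2/3600}.
\]
From $L\le2\log_2N+1$ and $N<p^3$,
\[
\ln N^{10L-2}\le(20\log_2N+10)\ln N\le(60\log_2p+10)\cdot3\ln p .
\]
At $p=10^4$, where $\log_2p<13.3$ and $\ln p<9.22$, the right side is less than $808\cdot27.66<22\,400$, while $p^2/3600>27\,777$. The right side divided by $p^2$ equals $\frac{180}{\ln2}\bigl(\frac{\ln p}{p}\bigr)^2+\frac{30}{p}\cdot\frac{\ln p}{p}$, which decreases for $p\ge3$; so the right side is less than $p^2/3600$ for all $p\ge10^4$. The hypothesis $p\ge10^4$ enters only here, in \eqref{eq:Lsmall}, and in the trivial bound $N>60$. Thus $A[G]\ge\delta$ with positive probability, and $A(n)=\delta$ for $w=0,1,2$. \qed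

\begin{thebibliography}{9}

\bibitem{AG}
\emph{Asymmetric Graphs},
\texttt{http://static.renyi.hu/renyi\_cikkek/1962\_asymmetric\_graphs.pdf}

\bibitem{McD}
McDiarmid, 1989.

\bibitem{Paley}
Paley, 1933.

\end{thebibliography}
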